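\title{Every variety of two-dimensional cylindric algebras is generated by its finite members}

\begin{abstract}
We prove that every subvariety of the variety $\mathsf{CA}_2$ of two-dimensional cylindric algebras, and hence every subvariety of the variety $\mathsf{RCA}_2$ of representable ones, is generated by its finite simple members. A finitely generated algebra in $\mathsf{RCA}_2$ can be infinite, so a finite part of an algebra need not lie in a finite subalgebra. We show that it can always be copied into one, and that for simple algebras the size of the copy is bounded by a computable function. We also show that every universal class of these algebras has the same universal theory as its finite members, that the lattice of subvarieties of $\mathsf{CA}_2$ is isomorphic to the lattice of downsets of the poset of finite simple algebras, and that every finitely axiomatizable subvariety has a decidable equational theory.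
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $U$ be a set, and picture $U\times U$ as a matrix in which the point $(u,v)$ sits in row $u$ and column $v$. The \emph{cylindric set algebra} $\mathfrak C(U)$ is the Boolean algebra of all subsets of $U\times U$ together with two unary operations and a constant:
\[
c_0X=\{(u,v):\exists u'\,(u',v)\in X\},\qquad c_1X=\{(u,v):\exists v'\,(u,v')\in X\},\qquad d=\{(u,u):u\in U\}.
\]
Thus $c_0X$ is the union of the columns that meet $X$, $c_1X$ is the union of the rows that meet $X$, and $d$ is the diagonal. If $X$ is the relation defined on a structure with universe $U$ by a formula $\varphi(v_0,v_1)$, then $c_iX$ is defined by $\exists v_i\,\varphi$ and $d$ by $v_0=v_1$. So these operations are the algebraic form of first-order logic with equality and two variables.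

A \emph{two-dimensional cylindric algebra} is an algebra $(A,\wedge,\vee,-,0,1,c_0,c_1,d)$ such that $(A,\wedge,\vee,-,0,1)$ is a Boolean algebra and, for $i\in\{0,1\}$,
\begin{enumerate}
\item[(C1)] $c_i0=0$;
\item[(C2)] $x\le c_ix$;
\item[(C3)] $c_i(x\wedge c_iy)=c_ix\wedge c_iy$;
\item[(C4)] $c_0c_1x=c_1c_0x$;
\item[(C5)] $c_id=1$;
\item[(C6)] $c_i(d\wedge x)\wedge c_i(d\wedge -x)=0$.
\end{enumerate}
In $\mathfrak C(U)$, axioms (C1)--(C3) describe the passage from a set to the rows (or columns) that meet it; both sides of (C4) equal $U\times U$ for $x\ne\emptyset$; and (C5) and (C6) hold because every row and every column contains exactly one point of the diagonal. The class of all these algebras is denoted by $\mathsf{CA}_2$.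

Recall that a \emph{variety} is a class of algebras defined by equations; by Birkhoff's theorem these are the classes closed under homomorphic images, subalgebras and products. The variety \emph{generated} by a class $\mathcal K$ is the smallest variety containing $\mathcal K$; it consists of the algebras satisfying all equations true in $\mathcal K$. Hence a variety $V$ is generated by a subclass $\mathcal K$ if and only if every equation that fails in a member of $V$ fails in a member of $\mathcal K$. (The empty class generates the variety of one-element algebras.) The variety $\mathsf{RCA}_2\subseteq\mathsf{CA}_2$ of \emph{representable} algebras is the variety generated by the algebras $\mathfrak C(U)$. The following question comes from \cite{vca}: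
\begin{quote}
Is every subvariety of $\mathsf{CA}_2$ generated by its finite algebras? Is every subvariety of $\mathsf{RCA}_2$?
\end{quote}
Call $A\in\mathsf{CA}_2$ \emph{simple} if $0\ne1$ in $A$ and $c_0c_1a=1$ for every $a\neq0$. The algebras $\mathfrak C(U)$ with $U\ne\emptyset$ are simple, and subalgebras of simple algebras are simple. Lemma~\ref{lem:simple} shows that this agrees with the usual meaning of the word: $A$ is nontrivial and has no congruences other than the two trivial ones.

\begin{theorem}\label{thm:main}
Every subvariety of $\mathsf{CA}_2$, in particular every subvariety of $\mathsf{RCA}_2$, is generated by its finite algebras, indeed by its finite simple algebras.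
\end{theorem}

In the simplest cases there is nothing to do. If $d=1$ holds in $A$, then (C6) and (C2) give $c_ix\le -c_i(-x)\le x$, so both $c_i$ are the identity. On the power set of $U$ with a single quantifier, $cX=U$ for $X\neq\emptyset$, every Boolean subalgebra is closed under $c$. In both cases finitely many elements generate a finite subalgebra, and an equation that fails at these elements fails in that subalgebra. With two quantifiers and the diagonal this breaks down: the diagonal converts a set of columns into a set of rows, the conversion can be iterated, and the order relation on $\omega$ alone generates an infinite simple algebra (Section~\ref{sec:order}). Let $V$ be the variety generated by such an algebra $A$. Nothing is known about $V$ except its closure properties, and $A$ has no proper nontrivial quotients, so the finite members of $V$ that are at hand are the finite subalgebras of $A$. Since no finite subalgebra contains the order, and no finite strict order lacks a maximal element, one may well guess that some equation separates $A$ from its finite subalgebras. On the other side, an equation has only finitely many subterms, and $c_0,c_1$ only ask which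 sets a given column or row meets. This suggests replacing the order by another relation \emph{inside the same algebra} that gives the same answers to finitely many such questions. The second guess is correct.

To make it precise, let $A,B\in\mathsf{CA}_2$ and $P_0\subseteq A$. A \emph{partial embedding} of $P_0$ into $B$ is an injection $h:P_0\to B$ that preserves each basic operation, constants included, whenever its arguments and its value lie in $P_0$. If $P_0$ is a Boolean subalgebra containing $d$, this means that $h$ is an injective Boolean homomorphism with $h(d)=d$ and $h(c_ix)=c_ih(x)$ whenever $x,c_ix\in P_0$. The heart of the paper is the following statement.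

\begin{proposition}\label{prop:copy}
There is a computable nondecreasing function $\beta$ with the following property. If $A\in\mathsf{CA}_2$ is simple and $P$ is a finite Boolean subalgebra of $A$ with $d\in P$, then there are a finite subalgebra $B$ of $A$ with $|B|\le\beta(|P|)$ and a partial embedding $h:P\to B$.
\end{proposition}

Section~\ref{sec:order} carries out the construction by hand for the order on $\omega$. Section~\ref{sec:simple} derives Theorem~\ref{thm:main} from Proposition~\ref{prop:copy}. Section~\ref{sec:cells} shows that a simple algebra has abstract rows, columns and cells, and reduces the proposition to a labeling problem, which Section~\ref{sec:construction} solves. The last two sections contain stronger results that are not needed for Theorem~\ref{thm:main}: a version of Proposition~\ref{prop:copy} for arbitrary algebras with consequences for universal classes and quasivarieties (Theorem~\ref{thm:sub}), a description of the lattice of subvarieties (Theorem~\ref{thm:lattice}), and a decidability criterion (Theorem~\ref{thm:dec}).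

\section{The order on $\omega$ and a cyclic copy of it}\label{sec:order}

Let $R=\{(u,v):u<v\}\subseteq\omega\times\omega$, let $Q=\{(u,v):u>v\}=-(R\vee d)$, and let $A$ be the subalgebra of $\mathfrak C(\omega)$ generated by $R$. It is simple and representable. Put $V_n=\{(u,v):v\ge n\}$ and $H_n=\{(u,v):u\ge n\}$. Then
\[
c_0R=V_1,\qquad c_1(d\wedge V_n)=H_n,\qquad c_0(R\wedge H_n)=V_{n+1},
\]
the last because column $v$ contains a point $(u,v)$ with $n\le u<v$ exactly when $v\ge n+1$. So all $V_n$ and $H_n$ lie in $A$, and $A$ is infinite. Let $P$ be the eight-element Boolean algebra with atoms $d,R,Q$. No finite subalgebra of $A$ contains $P$; thus one cannot require $P\subseteq B$ in Proposition~\ref{prop:copy} or in Theorem~\ref{thm:sub} below, and $P$ has to be moved.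

Which of the three atoms does a row or a column meet? Row $0$ meets $d$ and $R$, column $0$ meets $d$ and $Q$, and every other row or column meets all three. We reproduce this pattern in a finite subalgebra. Cut $\omega$ into the blocks $S_0=\{0\}$, $S_1=\{1\}$, $S_2=\{2\}$, $S_3=[3,\infty)$. The sets $S_j\times S_k$ are Boolean combinations of the $H_n$ and $V_n$, so they belong to $A$. Partition $\omega\times\omega$ into seventeen pieces: the twelve sets $S_j\times S_k$ with $j\ne k$, the four sets $(S_j\times S_j)\wedge d$, and $(S_3\times S_3)\wedge -d$. A piece contained in $S_j\times S_k$ meets every row in $S_j$ and every column in $S_k$, so $c_1$ sends it to $S_j\times\omega$ and $c_0$ sends it to $\omega\times S_k$. Hence the set $B$ of unions of pieces is a finite subalgebra of $A$. Now label the pieces: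
\[
\begin{array}{c|cccc}
 & S_0 & S_1 & S_2 & S_3\\ \hline
S_0 & d & R & R & R\\
S_1 & Q & d & R & Q\\
S_2 & Q & Q & d & R\\
S_3 & Q & R & Q & d,\,R
\end{array}
\]
For distinct $j,k\in\{1,2,3\}$ the piece $S_j\times S_k$ is labeled $R$ if $k-j\equiv1$ and $Q$ if $k-j\equiv2\pmod 3$: on the blocks $S_1,S_2,S_3$ the order has been replaced by a cycle. In the last cell the diagonal piece is labeled $d$ and the other one $R$. Some labels are false; for instance $S_1\times S_3$ is contained in $R$ and is labeled $Q$. But every row and every column of the table shows exactly the atoms that the corresponding rows and columns of $\omega\times\omega$ meet. Let $R'$ and $Q'$ be the unions of the pieces labeled $R$ and $Q$. Then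
\[
c_1R'=1=c_1R,\quad c_0R'=V_1=c_0R,\quad c_1Q'=H_1=c_1Q,\quad c_0Q'=1=c_0Q,
\]
and since $c_0,c_1$ preserve unions, the Boolean homomorphism $h:P\to B$ with $d\mapsto d$, $R\mapsto R'$, $Q\mapsto Q'$ satisfies $c_ih(x)=c_ix$ for all $x\in P$. The only values $c_ix$ that lie in $P$ are $0$ and $1$, so $h$ is a partial embedding. The copy differs from the original one step further on: $c_0(R\wedge H_1)=V_2$, while $c_0(R'\wedge H_1)=V_1$, and this stops the infinite descent.

The example shows the three ingredients of the general proof: a finite partition of the diagonal, pieces that meet all rows and columns of their cell, and labels that may be false on a piece but are correct along each row and column. It also shows where the number of blocks comes from. Each row and column in $[1,\infty)$ asks for $m=2$ off-diagonal labels; with $p=m+1$ blocks there are $m$ nonzero residues modulo $p$, and each of them occurs as $k-j$ once in every row and once in every column.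

\section{Reduction to simple algebras}\label{sec:simple}

Let $A\in\mathsf{CA}_2$. An element $z$ is \emph{$c_i$-closed} if $c_iz=z$. We first collect what follows from (C1)--(C3) alone.

\begin{lemma}\label{lem:quant}
Let $c$ be $c_0$ or $c_1$. Then $c1=1$, $ccy=cy$, and $c$ is monotone. The $c$-closed elements form a Boolean subalgebra, $c(x\wedge z)=cx\wedge z$ for $c$-closed $z$, and $c(x\vee y)=cx\vee cy$. Moreover
\begin{equation}\label{eq:Q}
x\wedge cy=0\iff cx\wedge cy=0\iff cx\wedge y=0 .
\end{equation}
\end{lemma}

\begin{proof}
By (C2), $c1=1$, and by (C3), $ccy=c(1\wedge cy)=c1\wedge cy=cy$. So the closed elements are those of the form $cy$, and $c(x\wedge z)=cx\wedge z$ for closed $z$ is (C3). If $x\le y$, then $x=x\wedge cy$, so $cx=cx\wedge cy$. Closed elements are closed under meets, since $c(cx\wedge cy)=ccx\wedge cy=cx\wedge cy$, and under complements, since $c(-cy)\wedge cy=c(-cy\wedge cy)=c0=0$ gives $c(-cy)\le -cy$. Hence $cx\vee cy$ is closed; it lies above $x\vee y$, so $c(x\vee y)\le cx\vee cy$ by monotonicity, which also gives the reverse inequality. Finally $cu=0$ if and only if $u=0$, by (C1) and (C2), and $c(x\wedge cy)=cx\wedge cy=c(cx\wedge y)$;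 this is \eqref{eq:Q}.
\end{proof}

An element is \emph{central} if it is both $c_0$-closed and $c_1$-closed. The central elements form a Boolean subalgebra $Z$ of $A$, and $c_i(z\wedge a)=z\wedge c_ia$ for $z\in Z$. For every $a$ the element $c_0c_1a$ is central: it is $c_0$-closed, and $c_1c_0c_1a=c_0c_1c_1a=c_0c_1a$ by (C4).

For an ultrafilter $\mathcal U$ of $Z$, declare $a\equiv b$ modulo $\mathcal U$ if $z\wedge a=z\wedge b$ for some $z\in\mathcal U$. This is an equivalence relation compatible with $\wedge$ and $\vee$, because $\mathcal U$ is closed under meets, and $z\wedge a=z\wedge b$ implies $z\wedge -a=z\wedge -b$ and $z\wedge c_ia=c_i(z\wedge a)=c_i(z\wedge b)=z\wedge c_ib$. So it is a congruence; we write $A/\mathcal U$ for the quotient and $a/\mathcal U$ for the class of $a$. We use the standard facts that every nonzero element of a Boolean algebra lies in an ultrafilter, and that a Boolean homomorphism is injective if it sends no nonzero element to $0$.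

\begin{lemma}\label{lem:simple}
Let $A\in\mathsf{CA}_2$ and let $\mathcal U$ range over the ultrafilters of $Z$.
\begin{enumerate}
\item[(a)] If $c_0c_1a\in\mathcal U$, then $a/\mathcal U\ne0$. Hence $A$ embeds in $\prod_{\mathcal U}A/\mathcal U$.
\item[(b)] Each $A/\mathcal U$ is simple.
\item[(c)] A homomorphism from a simple algebra to a nontrivial algebra is injective.
\item[(d)] $A$ is simple as defined in Section~\ref{sec:intro} if and only if it is simple in the usual sense.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $c_0c_1a\in\mathcal U$ and $z\wedge a=0$ with $z\in\mathcal U$. Then $0=c_0c_1(z\wedge a)=z\wedge c_0c_1a\in\mathcal U$, which is impossible. If $a\neq0$, then the central element $c_0c_1a\ge a$ is nonzero and lies in some $\mathcal U$, so the image of $a$ in the product is nonzero.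

(b) We have $0\not\equiv1$ because $0\notin\mathcal U$. Let $a/\mathcal U\ne0$. Since $a\wedge -c_0c_1a=0$, the element $-c_0c_1a$ is not in $\mathcal U$. So $c_0c_1a\in\mathcal U$, and therefore $c_0c_1a\equiv1$.

(c) If $g(b)=0$ with $b\ne0$, then $1=g(c_0c_1b)=c_0c_1g(b)=0$ in the target.

(d) If $A$ is simple in our sense, (c) applied to quotient maps shows that every congruence with a nontrivial quotient is the identity. Conversely, if $A$ is simple in the usual sense, it is nontrivial, so $Z$ has an ultrafilter $\mathcal U$; the quotient $A/\mathcal U$ is nontrivial, hence isomorphic to $A$, and (b) applies.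
\end{proof}

Partial embeddings are the right tool because they transport the evaluation of terms.

\begin{lemma}\label{lem:transfer}
Let $h:P_0\to B$ be a partial embedding of $P_0\subseteq A$, let $s,t$ be terms, and let $\bar a$ be a tuple in $P_0$ such that $u(\bar a)\in P_0$ for every subterm $u$ of $s$ or $t$. Then $s(\bar a)=t(\bar a)$ in $A$ if and only if $s(h(\bar a))=t(h(\bar a))$ in $B$.
\end{lemma}

\begin{proof}
We show $u(h(\bar a))=h(u(\bar a))$ by induction on subterms; injectivity of $h$ then gives the claim. For variables there is nothing to prove. If $u=o(u_1,\dots,u_k)$ with $o$ a basic operation ($k\le2$), then the arguments $u_j(\bar a)$ and the value $u(\bar a)$ lie in $P_0$, so $h(u(\bar a))=o(h(u_1(\bar a)),\dots,h(u_k(\bar a)))=u(h(\bar a))$.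
\end{proof}

We now deduce Theorem~\ref{thm:main} from Proposition~\ref{prop:copy}, in a quantitative form that will be used again in Section~\ref{sec:lattice}.

\begin{corollary}\label{cor:bounded}
Let $V\subseteq\mathsf{CA}_2$ be a variety, and let $s=t$ be an equation that fails in $V$, where $s$ and $t$ have $k$ subterms altogether. Then $s=t$ fails in a simple member of $V$ with at most $\beta(2^{2^{k+1}})$ elements.
\end{corollary}

\begin{proof}
Let $s=t$ fail in $A\in V$. By Lemma~\ref{lem:simple}(a) it fails in some $A/\mathcal U$, say at the tuple $\bar a$ of values of the variables occurring in $s$ or $t$. The algebra $A/\mathcal U$ is simple and lies in $V$, being a quotient of $A$. Let $P$ be the Boolean subalgebra of $A/\mathcal U$ generated by $d$ and the values at $\bar a$ of all subterms of $s$ and $t$. A Boolean algebra generated by $k+1$ elements has at most $2^{k+1}$ atoms, so $|P|\le2^{2^{k+1}}$. Take $B$ and $h$ from Proposition~\ref{prop:copy}. By Lemma~\ref{lem:transfer}, $s=t$ fails in $B$ at $h(\bar a)$. As a subalgebra of $A/\mathcal U$, the algebra $B$ is simple and belongs to $V$.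
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:bounded}, every equation that fails in a subvariety $V$ of $\mathsf{CA}_2$ fails in a finite simple member of $V$, so these members generate $V$. Subvarieties of $\mathsf{RCA}_2$ are subvarieties of $\mathsf{CA}_2$.
\end{proof}

The only properties of $V$ used here are closure under quotients and subalgebras. This is why $B$ has to be found inside the given algebra.

\section{Cells, grids and labels}\label{sec:cells}

An abstract algebra has no points, but it has a substitute for the set $U$. Let $\Delta=\{a\in A:a\le d\}$, a Boolean algebra with top element $d$. In $\mathfrak C(U)$ we identify $S\subseteq U$ with $\{(u,u):u\in S\}\in\Delta$; then $c_1S=S\times U$ and $c_0S=U\times S$. A \emph{partition} of an element $y$ is a finite family of nonzero, pairwise disjoint elements with join $y$.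

\begin{lemma}\label{lem:diag}
Let $A\in\mathsf{CA}_2$ and $i\in\{0,1\}$. Then $d\wedge c_ia=a$ for $a\in\Delta$, and $c_i(d\wedge y)=y$ for $c_i$-closed $y$. Hence $a\mapsto c_ia$ is a Boolean isomorphism from $\Delta$ onto the algebra of $c_i$-closed elements, with inverse $y\mapsto d\wedge y$.
\end{lemma}

\begin{proof}
For $a\in\Delta$ we have $c_ia\wedge(d\wedge-a)\le c_i(d\wedge a)\wedge c_i(d\wedge -a)=0$ by (C2) and (C6), so $d\wedge c_ia\le a$; the reverse inequality is (C2). For closed $y$, $c_i(d\wedge y)=c_id\wedge y=y$ by (C5). So the two maps are mutually inverse, and $y\mapsto d\wedge y$ is a Boolean homomorphism to $\Delta$.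
\end{proof}

This lemma is the only place where the diagonal axioms (C5) and (C6) enter. It says that sets of rows and sets of columns are both indexed by $\Delta$: a partition $a_1,\dots,a_q$ of $d$ gives two partitions of $1$, into the \emph{strips} $c_1a_j$ (rows) and into the strips $c_0a_k$ (columns). For $a,b\in\Delta$ define the \emph{cell}
\[
[a,b]=c_1a\wedge c_0b ,
\]
which is $S\times T$ when $a=S$, $b=T$ in a set algebra. To treat rows and columns at once we write
\[
[a,b]_i=c_ia\wedge c_{1-i}b,\qquad\text{so that}\quad [a,b]_1=[a,b],\quad [a,b]_0=[b,a],\quad [a,b]_i=[b,a]_{1-i}.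
\]
Cells are monotone in both arguments. For nonzero $a,b\in\Delta$, an element $x\le[a,b]$ is \emph{full in $[a,b]$} if $c_1x=c_1a$ and $c_0x=c_0b$: it meets every row and every column of the cell. Equivalently, $x\le[a,b]_i$ is full if $c_ix=c_ia$ and $c_{1-i}x=c_{1-i}b$. Full elements are nonzero.

From now until the end of Section~\ref{sec:construction}, $A$ is simple. In particular $d\ne0$, as $c_id=1\neq0$.

\begin{lemma}\label{lem:cells}
Let $a,b\in\Delta$ be nonzero.
\begin{enumerate}
\item[(a)] $[a,b]\wedge d=a\wedge b$.
\item[(b)] $[a,b]$ is full in itself; in particular $[a,b]\ne0$.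
\item[(c)] If $a$ is an atom of $\Delta$ and $0\ne x\le c_ia$, then $c_ix=c_ia$.
\item[(d)] $a$ is full in $[a,a]$, and $[a,a]\wedge-d$ is $0$ or full in $[a,a]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $[a,b]\wedge d=(d\wedge c_1a)\wedge(d\wedge c_0b)=a\wedge b$ by Lemma~\ref{lem:diag}.

(b) By (C3), (C4) and simplicity, $c_1[a,b]=c_1a\wedge c_1c_0b=c_1a$ and $c_0[a,b]=c_0c_1a\wedge c_0b=c_0b$.

(c) By Lemma~\ref{lem:diag}, $c_ia$ is an atom among the $c_i$-closed elements, and $c_ix$ is a nonzero closed element below it.

(d) The first claim holds since $a\le c_1a\wedge c_0a$. Let $x=[a,a]\wedge -d$ and fix $i$; we show that $x=0$ or $c_ix=c_ia$. Put $t=d\wedge c_ix\le d\wedge c_ia=a$ and $s=a\wedge-t$. By Lemma~\ref{lem:diag}, $c_it=c_ix$ and $c_is\wedge c_it=0$, so $c_is\wedge x=0$. Suppose $s,t\neq0$. Then $[s,t]_i$ is nonzero by (b), lies below $[a,a]$, and is disjoint from $d$ by (a). So $0\ne[s,t]_i\le x\wedge c_is=0$, a contradiction. Thus either $t=0$, and then $c_ix=c_it=0$ and $x=0$; or $s=0$, and then $t=a$ and $c_ix=c_ia$.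
\end{proof}

Simplicity is used through (b), and (b) fails without it: in a product $A\times A$, the elements $a=(d,0)$ and $b=(0,d)$ have $[a,b]=(1,0)\wedge(0,1)=0$.

A \emph{grid} consists of a partition of $d$, called the \emph{base}, and, for each pair $b,b'$ of base elements, a partition of the cell $[b,b']$ into full elements, called \emph{pieces}, such that $b$ is one of the pieces of $[b,b]$. The cells partition $1$ by Lemmas~\ref{lem:diag} and~\ref{lem:cells}(b), so the pieces partition $1$. The pieces below $d$ are the base elements; all other pieces are below $-d$. For each $i$, every piece $q$ lies below exactly one strip $c_ib$, and $c_iq=c_ib$ by fullness; the pieces below $c_ib$ are those of the cells $[b,b']_i$.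

\begin{lemma}\label{lem:grid}
The set $B$ of all joins of pieces of a grid is a finite subalgebra of $A$ whose atoms are the pieces.
\end{lemma}

\begin{proof}
It is a Boolean subalgebra because the pieces partition $1$, and $d$ is the join of the base elements. For a piece $q\le c_ib$, the element $c_iq=c_ib=\bigvee_{b'}[b,b']_i$ is a join of pieces. Since $c_i$ preserves finite joins, $B$ is closed under $c_i$.
\end{proof}

Now fix a finite Boolean subalgebra $P$ of $A$ with $d\in P$. Its atoms are called \emph{labels}; $L$ is the set of labels. Since $d\in P$, each label lies below $d$ or below $-d$, and we write $L=L_d\cup L_o$ accordingly. A Boolean homomorphism $h$ from $P$ to the algebra $B$ of a grid is the same as an assignment of a label to each piece: $h(y)$ is the join of the pieces whose label is below $y$. Then $c_ih(x)$ is the join of the strips $c_ib$ that contain a label below $x$. For this to agree with $h(c_ix)$, the labels in the strip $c_ib$ should be those that the rows (or columns) of $b$ really meet, and for that to make sense all rows of $b$ should meet the same labels. So we call a nonzero $b\in\Delta$ \emph{homogeneous} if for all $\ell\in L$ and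 $i\in\{0,1\}$ either $b\le c_i\ell$ or $b\wedge c_i\ell=0$, and for such $b$ we put
\[
\lambda_i(b)=\{\ell\in L:b\le c_i\ell\}.
\]

\begin{lemma}\label{lem:hom}
Atoms of $\Delta$ are homogeneous. Let $b$ be homogeneous.
\begin{enumerate}
\item[(a)] $\ell\in\lambda_i(b)$ if and only if $\ell\wedge c_ib\ne0$.
\item[(b)] If $0\neq b'\le b$, then $b'$ is homogeneous and $\lambda_i(b')=\lambda_i(b)$.
\item[(c)] $b$ lies below a unique $\ell_b\in L_d$, and $\lambda_i(b)\cap L_d=\{\ell_b\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $f$ is an atom of $\Delta$, then $f\wedge c_i\ell\in\Delta$ is $f$ or $0$. (a) By homogeneity $\ell\in\lambda_i(b)$ means $b\wedge c_i\ell\ne0$; apply \eqref{eq:Q}. (b) Both alternatives in the definition pass to $b'$. (c) For $\ell\in L_d$ we have $b\wedge c_i\ell=b\wedge d\wedge c_i\ell=b\wedge\ell$ by Lemma~\ref{lem:diag}. So $b$ is below or disjoint from each member of the partition $L_d$ of $d$, hence below exactly one, and $b\le c_i\ell$ if and only if $b\le\ell$.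
\end{proof}

\begin{lemma}\label{lem:label}
Consider a grid whose base elements are homogeneous and whose pieces carry labels from $L$ such that
\begin{enumerate}
\item[(L1)] a piece lies below $d$ if and only if its label is in $L_d$;
\item[(L2)] for every base element $b$ and $i\in\{0,1\}$, the set of labels of the pieces below $c_ib$ is $\lambda_i(b)$.
\end{enumerate}
For $y\in P$ let $h(y)$ be the join of the pieces whose label is below $y$. Then $h$ is a partial embedding of $P$ into the algebra $B$ of the grid.
\end{lemma}

\begin{proof}
Each label is an atom of $P$, so it lies below exactly one of $y,-y$, and below $y\wedge y'$ if and only if it lies below both. Hence $h$ is a Boolean homomorphism, and $h(d)=d$ by (L1).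

For injectivity it suffices to show that every $\ell\in L$ is the label of a piece. By Lemma~\ref{lem:diag}, $d\wedge c_1\ell\neq0$, so $b\wedge c_1\ell\ne0$ for some base element $b$. Then $\ell\in\lambda_1(b)$ by homogeneity, and (L2) applies.

Let $x,c_ix\in P$. We show that a piece $q$ lies below $c_ih(x)$ if and only if it lies below $h(c_ix)$. Let $\ell$ be the label of $q$ and $c_ib$ the strip containing $q$; then $\ell\in\lambda_i(b)$ by (L2). The element $c_ih(x)$ is the join of those strips $c_ib'$ that contain a piece with label below $x$, and the strips are pairwise disjoint. So by (L2), $q\le c_ih(x)$ if and only if some $\ell'\in\lambda_i(b)$ lies below $x$. On the other hand $q\le h(c_ix)$ if and only if $\ell\le c_ix$. It remains to see that these two conditions are equivalent.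

Suppose $\ell'\in\lambda_i(b)$ and $\ell'\le x$. Then $b\le c_i\ell'\le c_ix$, so $c_ib\le c_ix$, and $0\ne\ell\wedge c_ib\le\ell\wedge c_ix$ by Lemma~\ref{lem:hom}(a). Since $\ell$ is an atom of $P$ and $c_ix\in P$, we get $\ell\le c_ix$. Conversely, suppose $\ell\le c_ix$. Then $b\le c_i\ell\le c_ix=\bigvee\{c_i\ell':\ell'\in L,\ \ell'\le x\}$, so $b\wedge c_i\ell'\neq0$ for some $\ell'\le x$, and $\ell'\in\lambda_i(b)$ by homogeneity.
\end{proof}

\section{Construction of a labeled grid}\label{sec:construction}

We prove Proposition~\ref{prop:copy} by constructing a grid that satisfies (L1) and (L2). If $d=1$, then $\Delta=A$, and $a,-a\neq0$ would give $0\ne[a,-a]=[a,-a]\wedge d=0$ by Lemma~\ref{lem:cells}(a),(b); so $A=\{0,1\}$, and we take $B=A$ and $h$ the inclusion. From now on $d\ne1$. Put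
\[
m=|L_o|\ge1,\qquad p=m+1\ge2 .
\]

\subsection{Two ways to label a cell}

An off-diagonal cell can be treated in two opposite ways. We can cut it \emph{honestly}, into the nonzero elements $\ell\wedge[a,b]$ with label $\ell$; then every label that occurs in the cell is shown, but the pieces need not be full. Or we can leave the cell \emph{whole}; then it is full by Lemma~\ref{lem:cells}(b), but it carries one label only. Honest pieces are full when $a$ and $b$ are atoms of $\Delta$, by Lemma~\ref{lem:cells}(c). Whole cells suffice when $a$ and $b$ can be split into $p$ parts each, by the cyclic labeling of Section~\ref{sec:order}. Every element of $\Delta$ can be brought under one of these cases. Call a nonzero $r\in\Delta$ \emph{large} if there are $p$ pairwise disjoint nonzero elements below it; then $r$ has a partition into $p$ parts (add the remainder to one of them). Otherwise call $r$ \emph{small}. A small $r$ is a join of at most $m$ atoms of $\Delta$: take a family of pairwise disjoint nonzero elements below $r$ of the largest possible size, which is at most $m$; no member can be split and no remainder is left. Atoms are small, since $p\ge2$.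

The difficulty lies in the mixed cells $[r,f]_i$ with $r$ large and $f$ an atom. Split $r$ into $r^1,\dots,r^p$. If the cells $[r^j,f]_i$ stay whole, their $p$ labels can show to the strip $c_{1-i}f$ everything that occurs in $[r,f]_i$, but each strip $c_ir^j$ sees only one of them. This may not be enough.

\begin{example}\label{ex:parity}
Let $U=\omega$ and $X=[2,\infty)$. Let $\ell$ be the set of $(u,v)\in X\times\{0,1\}$ with $u\equiv v\pmod 2$, let $\ell'=(X\times\{0,1\})\setminus\ell$, and let $\ell^*$ be the rest of $-d$. Take $L=\{d,\ell,\ell',\ell^*\}$, so $m=3$. The elements $\{0,1\}$ and $X$ of $\Delta$ are homogeneous, with $\lambda_1(X)=L$ and $\lambda_0(X)=\{d,\ell^*\}$.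

(a) Let $\pi$ be the permutation of $\omega$ exchanging $2k$ and $2k+1$ for every $k$, and let $A$ consist of the sets invariant under $(u,v)\mapsto(\pi u,\pi v)$. These are the fixed points of an automorphism of $\mathfrak C(\omega)$, so $A$ is a subalgebra; it contains $L$, and $f=\{0,1\}$ is an atom of $\Delta$. In a grid satisfying (L2), the labels $\ell,\ell'$ cannot occur in the columns over $X$, but must occur in each strip $c_1b$ with $b\le X$. So the single cell $[b,f]$ has to carry both. The honest pieces $\ell\wedge[b,f]$ and $\ell'\wedge[b,f]$ do this, and they are full, because every row in $X$ meets both $\ell$ and $\ell'$ and $f$ is an atom.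

(b) In $A=\mathfrak C(\omega)$ the set $\{0,1\}$ splits into the atoms $\{0\}$ and $\{1\}$, and $\ell\wedge[X,\{0\}]$ meets only the even rows, so it is not full. Honest pieces become full after $X$ is cut into its even and its odd part.
\end{example}

The condition that makes honest pieces of a mixed cell full is the following. Let $f$ be an atom of $\Delta$ and let $0\ne r\in\Delta$ be disjoint from $f$. We say that $r$ is \emph{exact for $f$} if for all $\ell\in L_o$ and $i\in\{0,1\}$
\[
r\le c_i(\ell\wedge c_{1-i}f)\qquad\text{or}\qquad r\wedge c_i(\ell\wedge c_{1-i}f)=0 .
\]
In a set algebra and for $i=1$: all rows of $r$, or none, meet $\ell$ within the columns of $f$. By \eqref{eq:Q}, the second alternative is equivalent to $\ell\wedge[r,f]_i=0$. So if $r$ is exact for $f$, then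
\begin{equation}\label{eq:exact}
\ell\wedge[r,f]_i\ne0\iff r\le c_i(\ell\wedge c_{1-i}f)\qquad(\ell\in L_o,\ i\in\{0,1\}).
\end{equation}

One would like to cut every large element until it is exact for all atoms in play. But a cut may produce small parts, hence new atoms, and the process need not stop. Let $A=\mathfrak C(\omega)$ with labels $d$, the successor relation $\{(u,u+1):u\in\omega\}$, and the rest. Start from the homogeneous partition $\{0\},[1,\infty)$. Exactness for $\{0\}$ cuts off $\{1\}$, exactness for $\{1\}$ cuts off $\{2\}$, and so on. We therefore cut only when forced to, and we record what each cut has gained.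

\subsection{Configurations}

The \emph{needs} of a homogeneous element $b$ are the pairs in $N(b)=\{(i,\ell):\ell\in L_o\cap\lambda_i(b)\}$; there are at most $2m$ of them. A \emph{configuration} is a triple $(E,\Pi,(E_r)_{r\in\Pi})$ such that
\begin{itemize}
\item $E$ is a finite set of atoms of $\Delta$ and $\Pi$ is a finite set of large homogeneous elements;
\item $E\cup\Pi$ is a partition of $d$;
\item for each $r\in\Pi$, $E_r\subseteq E$ and $r$ is exact for every $f\in E_r$.
\end{itemize}
For $r\in\Pi$, let $G(r)$ be the set of pairs $(i,\ell)$ with $\ell\in L_o$ such that $r\le c_i(\ell\wedge c_{1-i}f)$ for some $f\in E_r$. It depends only on $r$ and $E_r$, and $G(r)\subseteq N(r)$ because $c_i(\ell\wedge c_{1-i}f)\le c_i\ell$. The needs in $G(r)$ are called \emph{secured}; honest pieces will serve them. A need $(i,\ell)$ with $\ell\wedge[r,s]_i\ne0$ for some $s\in\Pi$ will be served by the cyclic labeling. Accordingly, $r\in\Pi$ is \emph{bad} if it has a need $(i,\ell)\in N(r)\setminus G(r)$ with $\ell\wedge[r,s]_i=0$ for all $s\in\Pi$ (including $s=r$).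

\begin{lemma}\label{lem:config}
There is a configuration without bad elements.
\end{lemma}

\begin{proof}
\emph{Start.} Partition $d$ into the atoms of the finite subalgebra of $\Delta$ generated by the elements $d\wedge c_i\ell$ with $\ell\in L$, $i\in\{0,1\}$. These atoms are homogeneous. Put the large ones into $\Pi$, with $E_r=\emptyset$; split the small ones into atoms of $\Delta$ and let $E$ consist of these.

\emph{Step.} Let $r\in\Pi$ be bad because of $(i,\ell)$. The point is that the atoms in $E$ must then account for this need everywhere on $r$. Indeed, the strips $c_{1-i}a$ with $a\in E\cup\Pi$ partition $1$, and $\ell\wedge c_ir\wedge c_{1-i}s=0$ for $s\in\Pi$, so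
\[
\ell\wedge c_ir=\bigvee_{f\in E}\bigl(\ell\wedge c_{1-i}f\wedge c_ir\bigr).
\]
Apply $c_i$. The left side becomes $c_i\ell\wedge c_ir=c_ir$, because $r\le c_i\ell$; the right side becomes $c_ir\wedge\bigvee_{f\in E}c_i(\ell\wedge c_{1-i}f)$. Hence
\begin{equation}\label{eq:cover}
r\le\bigvee_{f\in E}c_i(\ell\wedge c_{1-i}f).
\end{equation}
Partition $r$ into the atoms $r'$ of the Boolean algebra with top $r$ generated by the elements $r\wedge c_{k}(\ell'\wedge c_{1-k}f)$ with $k\in\{0,1\}$, $\ell'\in L_o$, $f\in E$. Each part $r'$ is homogeneous by Lemma~\ref{lem:hom}(b) and exact for all $f\in E$ by construction. By \eqref{eq:cover} it meets, and hence lies below, $c_i(\ell\wedge c_{1-i}f)$ for some $f\in E$. Remove $r$ from $\Pi$; add the large parts $r'$ to $\Pi$ with $E_{r'}$ equal to the old set $E$; split the small parts into atoms of $\Delta$ and add these to $E$; keep $E_s$ for the other $s\in\Pi$. The result is a configuration. For a new large $r'$ we have $r'\le r$ and $E_r\subseteq E_{r'}$, so $G(r')\supseteq G(r)$, and $(i,\ell)\in G(r')\setminus G(r)$. For the other $s\in\Pi$, $G(s)$ is unchanged.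

\emph{Termination.} A step can make other elements bad, since a label that $s$ found in $[s,r]_k$ may now be found only against the new atoms; so we cannot simply count bad elements. For $0\le g\le 2m$ let $w_g$ be the number of $r\in\Pi$ with $|G(r)|=g$. A step that treats an $r$ with $|G(r)|=g$ lowers $w_g$ by one, leaves $w_{g'}$ unchanged for $g'<g$, and can only raise $w_{g'}$ for $g'>g$. So $(w_0,\dots,w_{2m})$ decreases in the lexicographic order of $\mathbb N^{2m+1}$, which is a well-order. After finitely many steps no bad element is left.
\end{proof}

In both parts of Example~\ref{ex:parity} the process starts with $\Pi=\{X\}$, and $X$ is bad because $\ell\wedge[X,X]=0$. In (a) the step does not cut $X$ and only records $E_X=\{f\}$; in (b) it cuts $X$ into the even and the odd part. In the successor example and in Section~\ref{sec:order} the element $[1,\infty)$ is not bad, and no step is made.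

\subsection{The grid and its labels}

Fix a configuration without bad elements. For each $r\in\Pi$ fix a partition $r^1,\dots,r^p$ of $r$, with upper indices read modulo $p$. The base of the grid is $E\cup\{r^j:r\in\Pi,\ 1\le j\le p\}$, a partition of $d$ into homogeneous elements. For $a,a'\in E\cup\Pi$ let
\[
O_i(a,a')=\{\ell\in L_o:\ell\wedge[a,a']_i\neq0\},
\]
the set of off-diagonal labels that really occur in the block $[a,a']_i$. It has at most $m=p-1$ elements. It is nonempty if $a\ne a'$, because then $[a,a']_i$ is nonzero and below $-d=\bigvee L_o$ by Lemma~\ref{lem:cells}(a),(b); and it is nonempty if $a=a'=r\in\Pi$, because $0\neq[r^1,r^2]\le[r,r]\wedge-d$. So we can choose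
\begin{itemize}
\item for $r\in\Pi$, $f\in E\setminus E_r$ and $i\in\{0,1\}$, a surjection $\tau_{r,f,i}:\{1,\dots,p\}\to O_i(r,f)$;
\item for $r,s\in\Pi$, a map $\sigma_{r,s}:\mathbb Z/p\to O_1(r,s)$ whose restriction to $\mathbb Z/p\setminus\{0\}$ is onto.
\end{itemize}
The residue $0$ is not relied upon because for $r=s$ it belongs to the diagonal cells $[r^j,r^j]$, whose off-diagonal part may vanish. The cells are cut and labeled as follows; each cell falls under exactly one case.
\begin{enumerate}
\item[(i)] $[f,g]$ with $f,g\in E$: the pieces are the nonzero elements $\ell\wedge[f,g]$, $\ell\in L$, with label $\ell$. They are full by Lemma~\ref{lem:cells}(c), applied to $f$ with $i=1$ and to $g$ with $i=0$. For $\ell\in L_d$ we have $\ell\wedge[f,g]=\ell\wedge f\wedge g$ by Lemma~\ref{lem:cells}(a), which is nonzero only for $f=g$ and $\ell=\ell_f$, when it equals $f$.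
\item[(ii)] $[r^j,f]_i$ with $f\in E_r$: the pieces are the elements $x=\ell\wedge[r^j,f]_i$, $\ell\in O_i(r,f)$, with label $\ell$. They cover the cell, since $[r^j,f]_i\le[r,f]_i\le-d$ and the other labels in $L_o$ are disjoint from $[r,f]_i$. They are full: by \eqref{eq:exact}, $r^j\le c_i(\ell\wedge c_{1-i}f)$, so
\[
c_ix=c_i(\ell\wedge c_{1-i}f\wedge c_ir^j)=c_i(\ell\wedge c_{1-i}f)\wedge c_ir^j=c_ir^j\neq0,
\]
and then $0\ne x\le c_{1-i}f$ gives $c_{1-i}x=c_{1-i}f$ by Lemma~\ref{lem:cells}(c).
\item[(iii)] $[r^j,f]_i$ with $f\in E\setminus E_r$: the whole cell is one piece, with label $\tau_{r,f,i}(j)$.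
\item[(iv)] $[r^j,s^k]$ with $(r,j)\neq(s,k)$: the whole cell is one piece, with label $\sigma_{r,s}(k-j)$.
\item[(v)] $[r^j,r^j]$: the piece $r^j$ with label $\ell_r$ and, if it is nonzero, the piece $[r^j,r^j]\wedge-d$ with label $\sigma_{r,r}(0)$. They are full by Lemma~\ref{lem:cells}(d).
\end{enumerate}
The pieces in (iii) and (iv) are full by Lemma~\ref{lem:cells}(b), so this is a grid. The base elements $f$ and $r^j$ carry the labels $\ell_f,\ell_r\in L_d$, and all other pieces carry labels in $L_o$. Thus (L1) holds.

\begin{lemma}\label{lem:L2}
This labeled grid satisfies \textup{(L2)}.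
\end{lemma}

\begin{proof}
Let $b$ be a base element, $i\in\{0,1\}$, and let $a\in E\cup\Pi$ be the element with $b\le a$. Then $\lambda_i(b)=\lambda_i(a)$ by Lemma~\ref{lem:hom}(b).

\emph{Every label below $c_ib$ is in $\lambda_i(b)$.} Let $x\le c_ib$ be a piece with label $\ell$. In cases (i) and (ii), and for $x=r^j$ in (v), the label is honest: $0\ne x\le\ell\wedge c_ib$. In the other cases $x$ lies in a block $[a,a']_i$ with $a'\in E\cup\Pi$, and its label was chosen among the labels occurring in that block, so $0\ne\ell\wedge[a,a']_i\le\ell\wedge c_ia$. In both situations $\ell\wedge c_ia\ne0$, and Lemma~\ref{lem:hom}(a) gives $\ell\in\lambda_i(a)=\lambda_i(b)$.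

\emph{Every $\ell\in\lambda_i(b)$ occurs below $c_ib$, for $b=f\in E$.} By Lemma~\ref{lem:hom}(a), $\ell\wedge c_if\ne0$, so $\ell\wedge[f,a']_i\neq0$ for some $a'\in E\cup\Pi$. If $a'\in E$, this element is a piece of type (i) with label $\ell$. If $a'=r\in\Pi$, then $[f,r]_i=[r,f]_{1-i}$ is disjoint from $d$, so $\ell\in L_o$ and $\ell\in O_{1-i}(r,f)$. The cells $[r^j,f]_{1-i}$ lie below $c_if$. If $f\in E_r$, then $[r^1,f]_{1-i}$ has a piece with label $\ell$ by (ii). If $f\notin E_r$, then $\tau_{r,f,1-i}(j)=\ell$ for some $j$, and $[r^j,f]_{1-i}$ has label $\ell$ by (iii).

\emph{Every $\ell\in\lambda_i(b)$ occurs below $c_ib$, for $b=r^j$.} If $\ell\in L_d$, then $\ell=\ell_r$ by Lemma~\ref{lem:hom}(c), and this is the label of the piece $r^j\le c_ir^j$. Otherwise $(i,\ell)\in N(r)$. If $(i,\ell)\in G(r)$, then $r\le c_i(\ell\wedge c_{1-i}f)$ for some $f\in E_r$; so $\ell\in O_i(r,f)$ by \eqref{eq:exact}, and $[r^j,f]_i$ has a piece with label $\ell$ by (ii). If $(i,\ell)\notin G(r)$, then $\ell\in O_i(r,s)$ for some $s\in\Pi$, because $r$ is not bad. For $i=1$, choose $\nu\ne0$ in $\mathbb Z/p$ with $\sigma_{r,s}(\nu)=\ell$ and put $k=j+\nu$; the cell $[r^j,s^k]\le c_1r^j$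 has label $\sigma_{r,s}(k-j)=\ell$. For $i=0$ we have $\ell\in O_0(r,s)=O_1(s,r)$; choose $\nu\neq0$ with $\sigma_{s,r}(\nu)=\ell$ and put $k=j-\nu$; the cell $[s^k,r^j]\le c_0r^j$ has label $\sigma_{s,r}(j-k)=\ell$. In both cases $k\ne j$, so the cell is of type (iv).
\end{proof}

By Lemmas~\ref{lem:grid} and~\ref{lem:label}, the joins of pieces form a finite subalgebra $B$ of $A$, and the labeling defines a partial embedding $h:P\to B$. It remains to bound $|B|$.

\subsection{The bound}

The process in Lemma~\ref{lem:config} depends on $A$, but its numerical trace is confined to a finite set that depends only on $m$ and $n=|L_d|\ge1$. To a configuration attach the vector $(e,w_0,\dots,w_{2m})$, where $e=|E|$ and the $w_g$ are as in the proof of that lemma.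

A member $b$ of the initial partition of $d$ is determined by $\lambda_0(b)$ and $\lambda_1(b)$, hence, by Lemma~\ref{lem:hom}(c), by $\ell_b$, $\lambda_0(b)\cap L_o$ and $\lambda_1(b)\cap L_o$. So there are at most $n4^m$ members. Each contributes one element to $\Pi$ or at most $m$ atoms to $E$, so initially
\begin{equation}\label{eq:root}
e+\sum_gw_g\le mn4^m .
\end{equation}
A step that treats $r$ with $|G(r)|=g$ cuts $r$ by $2me$ elements, hence into at most $2^{2me}=4^{me}$ parts, and each part contributes one element to $\Pi$, counted in some $w_{g'}$ with $g'>g$, or at most $m$ atoms to $E$. Call a vector a \emph{successor} of $(e,w_0,\dots,w_{2m})$ if, for some $g$ with $w_g\geq1$, it arises by lowering $w_g$ by one, keeping $w_{g'}$ for $g'<g$, and raising $e$ and the $w_{g'}$ with $g'>g$ by nonnegative amounts of total at most $m4^{me}$. Thus each step passes to a successor. Consider the forest of finite sequences of vectors in which the first term satisfies \eqref{eq:root} and each further term is a successor of the preceding one. It has finitely many roots; each node has finitely many children, which can be listed effectively; and there is no infinite path,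 since $(w_0,\dots,w_{2m})$ decreases lexicographically along a path. By K\"onig's lemma (a finitely branching tree without an infinite path is finite) the forest is finite, so generating it level by level is an algorithm that stops. Let $M(n,m)$ be the maximum of $e+p\sum_gw_g$ over all vectors occurring in it; this is a computable function of $(n,m)$.

The base of our grid has $e+p\sum_gw_g\le M(n,m)$ elements, and each cell has at most $m+1$ pieces: at most one with label in $L_d$ and at most one for each label in $L_o$. So $B$ has at most $(m+1)M(n,m)^2$ atoms. Since $|P|=2^{n+m}$, the function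
\[
\beta(N)=\max\Bigl(\{2\}\cup\bigl\{2^{(m+1)M(n,m)^2}:n,m\ge1,\ 2^{n+m}\le N\bigr\}\Bigr)
\]
is computable and nondecreasing, and $|B|\le\beta(|P|)$, also in the case $d=1$, where $|B|=2$. This completes the proof of Proposition~\ref{prop:copy}. \qed

\section{Finite subalgebras of arbitrary algebras}\label{sec:sub}

A sentence is \emph{existential} (\emph{universal}) if it has the form $\exists\bar v\,\varphi$ (respectively $\forall\bar v\,\varphi$) with $\varphi$ a Boolean combination of equations. A \emph{universal class} is a class defined by universal sentences, and the \emph{universal theory} of a class is the set of universal sentences true in it. A \emph{quasi-identity} is a universal sentence $\forall\bar v\,(s_1=t_1\ \&\cdots\&\ s_k=t_k\Rightarrow s=t)$; a \emph{quasivariety} is a class defined by quasi-identities, and the quasivariety generated by $\mathcal K$ is defined by the quasi-identities true in $\mathcal K$. Universal sentences pass to subalgebras, but such classes need not be closed under quotients, so the detour through $A/\mathcal U$ in Corollary~\ref{cor:bounded} is not available. We have to bring the finite algebras found in the quotients back into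 $A$.

\begin{theorem}\label{thm:sub}
For every $A\in\mathsf{CA}_2$ and every finite $P_0\subseteq A$ there are a finite subalgebra $B$ of $A$ and a partial embedding $P_0\to B$. Hence every existential sentence true in $A$ is true in some finite subalgebra of $A$. Every universal class of $\mathsf{CA}_2$-algebras has the same universal theory as its finite members, and every subquasivariety of $\mathsf{CA}_2$ is generated, as a quasivariety, by its finite members.
\end{theorem}

For a central element $z$ let $A{\upharpoonright}z$ be the set $\{a:a\le z\}$ with the operations $\wedge,\vee,c_0,c_1$ of $A$, top $z$, complement $z\wedge -a$ and diagonal $z\wedge d$. Since $z\wedge c_ia=c_i(z\wedge a)$, the map $a\mapsto z\wedge a$ is a homomorphism from $A$ onto $A{\upharpoonright}z$, so $A{\upharpoonright}z\in\mathsf{CA}_2$; for the same reason it restricts to a homomorphism $A{\upharpoonright}z'\to A{\upharpoonright}z$ for central $z'\ge z$. If $z_1,\dots,z_k$ is a partition of $1$ into central elements, then $a\mapsto(z_j\wedge a)_j$ is an isomorphism $A\to\prod_jA{\upharpoonright}z_j$ with inverse $(a_j)_j\mapsto\bigvee_ja_j$.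

\begin{proof}[Proof of Theorem~\ref{thm:sub}]
If $A$ is trivial, take $B=A$. Otherwise let $P$ be the finite Boolean subalgebra generated by $P_0\cup\{d\}$; a partial embedding of $P$ restricts to one of $P_0$. Let $Z_0$ be the finite Boolean subalgebra of $Z$ generated by the elements $c_0c_1a$, $a\in P$. It records which elements of $P$ survive in which quotient and will give injectivity.

\emph{One ultrafilter.} Let $\mathcal U$ be an ultrafilter of $Z$. The image of $P$ in the simple algebra $A/\mathcal U$ is a finite Boolean subalgebra containing $d$, so Proposition~\ref{prop:copy} gives a finite subalgebra $B_{\mathcal U}$ of $A/\mathcal U$ and a partial embedding $h_{\mathcal U}$ of this image into $B_{\mathcal U}$. If $a,c_ia\in P$, then $a/\mathcal U$ and $c_i(a/\mathcal U)=(c_ia)/\mathcal U$ lie in the image, so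
\begin{equation}\label{eq:local}
h_{\mathcal U}\bigl((c_ia)/\mathcal U\bigr)=c_ih_{\mathcal U}(a/\mathcal U).
\end{equation}
Let $\alpha_1,\dots,\alpha_N$ be the atoms of $B_{\mathcal U}$ and choose $e_\mu\in A$ with $e_\mu/\mathcal U=\alpha_\mu$. The finitely many equations
\[
e_\mu\wedge e_\nu=0\ (\mu\ne\nu),\qquad \bigvee_\mu e_\mu=1,\qquad d=\bigvee_{\alpha_\nu\le d}e_\nu,\qquad c_ie_\mu=\bigvee_{\alpha_\nu\le c_i\alpha_\mu}e_\nu
\]
hold modulo $\mathcal U$. So each of them becomes true in $A$ when both sides are met with a suitable element of $\mathcal U$. Let $z_{\mathcal U}\in\mathcal U$ be the meet of these elements and of the unique atom $\zeta_{\mathcal U}$ of $Z_0$ that belongs to $\mathcal U$. Define $g_{\mathcal U}:B_{\mathcal U}\to A{\upharpoonright}z_{\mathcal U}$ by $g_{\mathcal U}(y)=\bigvee_{\alpha_\mu\le y}(z_{\mathcal U}\wedge e_\mu)$. By the first two groups of equations it is a Boolean homomorphism, and by the third it preserves the diagonal. By the fourth, $c_ig_{\mathcal U}(\alpha_\mu)=z_{\mathcal U}\wedge c_ie_\mu=g_{\mathcal U}(c_i\alpha_\mu)$, and this extends from atoms to all elements because $c_i$ and $g_{\mathcal U}$ preserve finite joins.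

\emph{Finitely many ultrafilters suffice.} Some finitely many $z_{\mathcal U_1},\dots,z_{\mathcal U_k}$ have join $1$. Otherwise the complements $-z_{\mathcal U}$ would have nonzero finite meets and so lie in a common ultrafilter $\mathcal U'$ of $Z$, which would contain both $z_{\mathcal U'}$ and $-z_{\mathcal U'}$. Put $z_j=z_{\mathcal U_j}\wedge-\bigvee_{l<j}z_{\mathcal U_l}$, discard the indices with $z_j=0$ and renumber. Then $z_1,\dots,z_k$ is a partition of $1$ into central elements with $z_j\le z_{\mathcal U_j}$. The map $g_j:B_{\mathcal U_j}\to A{\upharpoonright}z_j$, $g_j(y)=z_j\wedge g_{\mathcal U_j}(y)$, is a homomorphism from a simple algebra to a nontrivial one, hence injective by Lemma~\ref{lem:simple}(c).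

\emph{Gluing.} Let $B=\{\bigvee_jg_j(y_j):y_j\in B_{\mathcal U_j}\}$. It corresponds to the finite subalgebra $\prod_jg_j(B_{\mathcal U_j})$ under $A\cong\prod_jA{\upharpoonright}z_j$, so it is a finite subalgebra of $A$. For $a\in P$ put $h(a)=\bigvee_jg_j\bigl(h_{\mathcal U_j}(a/\mathcal U_j)\bigr)$. Each component preserves the Boolean operations and the diagonal, and preserves $c_i$ whenever $a,c_ia\in P$, by \eqref{eq:local}; so $h$ does. Let $0\ne a\in P$. Then $z_j\wedge c_0c_1a\neq0$ for some $j$. Since $z_j\le\zeta_{\mathcal U_j}$, the atom $\zeta_{\mathcal U_j}$ of $Z_0$ meets $c_0c_1a\in Z_0$ and so lies below it. Hence $c_0c_1a\in\mathcal U_j$, and $a/\mathcal U_j\neq0$ by Lemma~\ref{lem:simple}(a). As $h_{\mathcal U_j}$ and $g_j$ are injective, $h(a)\ne0$. So $h$ is a partial embedding.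

\emph{Consequences.} Let $\exists\bar v\,\varphi(\bar v)$ hold in $A$ with witness $\bar a$, and let $P_0$ consist of $\bar a$ and the values at $\bar a$ of all subterms occurring in $\varphi$. By Lemma~\ref{lem:transfer}, each equation in $\varphi$ has the same truth value at $h(\bar a)$ in $B$ as at $\bar a$ in $A$, so $h(\bar a)$ is a witness in $B$. If a universal sentence fails in a member $A$ of a universal class, its negation is equivalent to an existential sentence true in $A$, so it fails in a finite subalgebra of $A$, which belongs to the class. A quasivariety is a universal class and quasi-identities are universal sentences, so a subquasivariety of $\mathsf{CA}_2$ satisfies the same quasi-identities as its finite members.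
\end{proof}

\section{The lattice of subvarieties and decidability}\label{sec:lattice}

By Theorem~\ref{thm:main} a subvariety is determined by its finite simple members. To see which sets of finite simple algebras arise, we need an equation that detects the presence of a given one. In a simple algebra the operation $x\mapsto-c_0c_1x$ sends $0$ to $1$ and everything else to $0$, so it turns a finite system of equations into a single term with values $1$ and $0$.

Let $B$ be a finite simple algebra, and take variables $v_b$ for $b\in B$. Let $s_1=t_1,\dots,s_N=t_N$ be the equations
\begin{gather*}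
v_{b\wedge b'}=v_b\wedge v_{b'},\quad v_{b\vee b'}=v_b\vee v_{b'},\quad v_{-b}=-v_b,\quad v_{c_ib}=c_iv_b,\\
v_0=0,\quad v_1=1,\quad v_d=d
\end{gather*}
for $b,b'\in B$ and $i\in\{0,1\}$. The \emph{Jankov term} of $B$ is $J_B=-c_0c_1\bigvee_k(s_k\oplus t_k)$, where $x\oplus y=(x\wedge-y)\vee(y\wedge-x)$, so that $x\oplus y=0$ if and only if $x=y$.

\begin{lemma}\label{lem:jankov}
Let $B$ be finite and simple and let $\mathcal K$ be a class of simple algebras. The equation $J_B=0$ fails in some member of $\mathcal K$ if and only if $B$ embeds in some member of $\mathcal K$. In particular $J_B=0$ fails in $B$.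
\end{lemma}

\begin{proof}
Let $A$ be simple and $\bar a=(a_b)_{b\in B}$ a tuple in $A$. Then $J_B(\bar a)\ne0$ if and only if $\bigvee_k(s_k\oplus t_k)$ takes the value $0$ at $\bar a$, that is, all equations $s_k=t_k$ hold at $\bar a$, that is, $b\mapsto a_b$ is a homomorphism $B\to A$. Such a homomorphism is injective by Lemma~\ref{lem:simple}(c).
\end{proof}

Let $\mathbb F$ be the set of isomorphism types of finite simple $\mathsf{CA}_2$-algebras, ordered by embeddability. This is a partial order, since two finite algebras that embed in each other have the same size and so are isomorphic. A \emph{downset} of a poset is a subset that contains, with each element, all smaller ones; the downsets form a lattice under inclusion.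

\begin{theorem}\label{thm:lattice}
The map $V\mapsto\mathbb F\cap V$ is an isomorphism from the lattice of subvarieties of $\mathsf{CA}_2$ onto the lattice of downsets of $\mathbb F$. It restricts to an isomorphism between the lattice of subvarieties of $\mathsf{RCA}_2$ and the lattice of downsets of $\mathbb F\cap\mathsf{RCA}_2$.
\end{theorem}

\begin{proof}
The set $\mathbb F\cap V$ is a downset because $V$ is closed under subalgebras and isomorphism. If $\mathbb F\cap V\subseteq\mathbb F\cap W$, then $V\subseteq W$, since $V$ is generated by $\mathbb F\cap V$ (Theorem~\ref{thm:main}); the converse is immediate. So the map is an order embedding. To see that it is onto, let $\mathcal D$ be a downset of $\mathbb F$ and $V$ the variety it generates. Then $\mathcal D\subseteq\mathbb F\cap V$. If $B\in\mathbb F\cap V$, then $J_B=0$ fails in $B\in V$, hence in some member of $\mathcal D$; by Lemma~\ref{lem:jankov}, $B$ embeds in a member of $\mathcal D$, so $B\in\mathcal D$. An order isomorphism of lattices is a lattice isomorphism.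

Since $\mathbb F\cap\mathsf{RCA}_2$ is a downset of $\mathbb F$, its downsets are exactly the downsets of $\mathbb F$ contained in it. By the first part, $\mathbb F\cap V\subseteq\mathbb F\cap\mathsf{RCA}_2$ holds if and only if $V\subseteq\mathsf{RCA}_2$. This gives the second statement.
\end{proof}

The \emph{equational theory} of $V$ is the set of equations true in all members of $V$. A set of finite algebras, closed under isomorphism, is \emph{decidable} if there is an algorithm that, given the operation tables of a finite algebra, decides whether it belongs to the set. The next theorem is where the computability of $\beta$ is used.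

\begin{theorem}\label{thm:dec}
For a subvariety $V\subseteq\mathsf{CA}_2$, the equational theory of $V$ is decidable if and only if the set of finite simple algebras in $V$ is decidable. In particular, every finitely axiomatizable subvariety of $\mathsf{CA}_2$ has a decidable equational theory.
\end{theorem}

\begin{proof}
Suppose the set of finite simple algebras in $V$ is decidable. Given an equation with $k$ subterms, compute $\beta(2^{2^{k+1}})$, list all operation tables with at most this many elements, select those that describe simple members of $V$, and test the equation in each. By Corollary~\ref{cor:bounded}, the equation holds in $V$ if and only if it passes all these tests.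

Suppose the equational theory of $V$ is decidable. Given the tables of a finite algebra $B$, check whether $B$ is a simple member of $\mathsf{CA}_2$, and if so, write down $J_B$. We claim that $B\in V$ if and only if $J_B=0$ fails in $V$. If $B\in V$, the equation fails in $B$ by Lemma~\ref{lem:jankov}. If it fails in $V$, it fails in a simple member of $V$ by Theorem~\ref{thm:main}; then $B$ embeds in a simple member of $V$ by Lemma~\ref{lem:jankov}, so $B\in V$.

If $V$ is defined by finitely many equations, then these and the condition of simplicity can be checked on the tables of a finite algebra, so the first part applies.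
\end{proof}

\begin{thebibliography}{9}

\bibitem{vca}
\emph{Varieties of two-dimensional cylindric algebras},
\texttt{https://staff.science.uva.nl/n.bezhanishvili/Papers/handbook\_final.pdf}.

\end{thebibliography}
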